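\title{Finitely projected modular lattices without stable prime quotients}

\begin{abstract}
A finite modular lattice $L$ is finitely projected if every surjection onto $L$ from a modular lattice maps some finite sublattice onto $L$, and a prime quotient $a/b$ of $L$ is stable if the modular lattice obtained by freely adjoining an element between $b$ and $a$ is finite. It has been conjectured that $L$ is finitely projected if and only if all its prime quotients are stable. We disprove this with subspace lattices of $E^n$, where $E$ is the field with $p^d$ elements. For $n\ge 5d$ every surjection from a modular lattice onto the subspace lattice of $E^n$ splits, while for $d\ge4$ and $n\ge2$ none of its prime quotients is stable. For $d\le 2$ and $n\ge5$ all of its prime quotients are stable.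
\end{abstract}

\section{Introduction}\label{sec:intro}

A lattice is \emph{modular} if $x\le z$ implies $x\vee(y\wedge z)=(x\vee y)\wedge z$. We write $\mathbf M$ for the variety of all modular lattices. Homomorphisms preserve $\vee$ and $\wedge$ and are not required to preserve least or greatest elements. This paper compares two finiteness properties of a finite modular lattice.

\begin{definition}
A lattice $L\in\mathbf M$ is \emph{finitely $\mathbf M$-projected} if for every surjective homomorphism $f:K\to L$ with $K\in\mathbf M$ there is a finite sublattice of $K$ whose image under $f$ is $L$.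
\end{definition}

The property asks whether preimages of the elements of $L$ can be chosen so that they generate something finite. The best case is that $f$ has a \emph{section}, a homomorphism $g:L\to K$ with $fg=\mathrm{id}_L$; then $g(L)$ is a copy of $L$ in $K$. Every surjection onto $L$ has a section exactly when $L$ is projective in $\mathbf M$: a projective lattice lifts its identity map, and conversely such an $L$ is a retract of a free modular lattice. A finite chain $c_1<\dots<c_r$ is an example, since preimages $k_i$ of the $c_i$ can be replaced by $k_1\vee\dots\vee k_i$. A modular lattice with three generators is finitely $\mathbf M$-projected because the free modular lattice on three generators is finite.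

\begin{definition}
Let $a/b$ be a \emph{prime quotient} of a finite modular lattice $M$, that is, $a$ covers $b$ in $M$. Adjoin a new element $t$ with $a>t>b$, so that $M\cup\{t\}$ is a partial lattice which contains $M$ as a sublattice and in which $t\vee m$ and $t\wedge m$ ($m\in M$) are not defined. Let $\bar M$ be the modular lattice freely generated by this partial lattice. The quotient $a/b$ is \emph{stable} if $\bar M$ is finite.
\end{definition}

We use freeness in the following form: $\bar M$ is generated by $M\cup\{t\}$, and every homomorphism $\rho:M\to N$ into a modular lattice, together with an element $t'\in N$ with $\rho(b)\le t'\le\rho(a)$, extends to a homomorphism $\bar M\to N$ sending $t$ to $t'$. Stability measures how far a single new element spreads through $M$. In a chain it does not spread at all: $M\cup\{t\}$ is again a chain. Let $M_k$ be the lattice consisting of $0$, $1$ and $k$ atoms. It is known that every prime quotient of $M_3$ is stable (Mitschke and Wille), that the prime quotients of $M_4$ are not, and that a finite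 \emph{planar} modular lattice is finitely $\mathbf M$-projected if and only if every prime quotient is stable. This suggests the following conjecture, posed in \cite{Remarks}.

\begin{quote}
\textbf{Conjecture.} A finite modular lattice is finitely $\mathbf M$-projected if and only if every prime quotient is stable.
\end{quote}

There is one reason for caution. The homomorphism $\bar M\to M$ that fixes $M$ and sends $t$ to $b$ is a surjection onto $M$ with an obvious section, so an infinite $\bar M$ is not by itself an obstruction to being finitely projected. We show that the conjecture is false. Throughout, $p$ is a prime,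
\[
F=\mathbb F_p,\qquad E=\mathbb F_q,\quad q=p^d,
\]
and $\mathcal L_D(V)$ is the lattice of subspaces of a vector space $V$ over a field $D$, with $\vee=+$ and $\wedge=\cap$.

\begin{theorem}\label{thm:split}
If $n\ge5d$, then every surjective homomorphism $f:K\to\mathcal L_E(E^n)$ with $K\in\mathbf M$ has a section that is a lattice homomorphism. In particular $\mathcal L_E(E^n)$ is finitely $\mathbf M$-projected.
\end{theorem}

\begin{theorem}\label{thm:unstable}
If $d\ge4$ and $n\ge2$, then no prime quotient of $\mathcal L_E(E^n)$ is stable.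
\end{theorem}

\begin{corollary}\label{cor:main}
For $d\ge4$ and $n\ge5d$ the finite modular lattice $\mathcal L_E(E^n)$ is finitely $\mathbf M$-projected but has no stable prime quotient. Hence the conjecture is false; the subspace lattice of $\mathbb F_{16}^{20}$ is a counterexample.
\end{corollary}

The instability depends on the degree $d$, as the following complement shows. It is not needed for the corollary.

\begin{theorem}\label{thm:stable}
If $d\le2$ and $n\ge5$, then every prime quotient of $\mathcal L_E(E^n)$ is stable.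
\end{theorem}

We do not decide stability for $d=3$, nor whether a finite modular lattice all of whose prime quotients are stable is finitely $\mathbf M$-projected.

All three theorems come from one observation. If a modular lattice $K$ contains a subspace lattice, then linear maps act on intervals of $K$ by lattice polynomials in their graphs; in particular the group $E^\times$ acts. An element that is adjoined freely has no reason to be invariant under $E^\times$, and for $d\ge4$ its finitely many translates generate an infinite sublattice (Section~\ref{sec:unstable}). In a lifting problem we choose the preimages ourselves, and we may replace a preimage by the join of its translates, which is invariant (Section~\ref{sec:split}). For $d\le2$ the translates of a free element interact so simply that $\bar M$ has a finite normal form (Section~\ref{sec:stable}). The action is constructed in Section~\ref{sec:transport}. The one external result we use is the case $d=1$ of the splitting property.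

\begin{theorem}[Freese \cite{Freese}]\label{thm:freese}
For $p$ prime and $n\ge4$, the lattice $\mathcal L_F(F^n)$ is projective in the class of modular lattices. In particular every surjective homomorphism from a modular lattice onto $\mathcal L_F(F^n)$ has a section that is a lattice homomorphism.
\end{theorem}

\section{Independence in modular lattices}\label{sec:facts}

We collect the elementary facts used later. All elements lie in a modular lattice, and $[x,y]=\{z:x\le z\le y\}$.

\begin{itemize}
\item[(M1)] \emph{Transposition.} The map $s\mapsto s\vee y$ is an isomorphism $[x\wedge y,x]\to[y,x\vee y]$ with inverse $r\mapsto r\wedge x$.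
\item[(M2)] \emph{Cancellation.} If $x\le x'$, $x\wedge z=x'\wedge z$ and $x\vee z=x'\vee z$, then $x=x'$. Indeed $x'=x'\wedge(x\vee z)=x\vee(x'\wedge z)=x$.
\item[(M3)] If $(x\vee y)\wedge z=(x\wedge z)\vee(y\wedge z)$, then $(x\vee z)\wedge(y\vee z)=(x\wedge y)\vee z$.
\end{itemize}
To prove (M3), apply modularity, then the hypothesis, then modularity again:
\[
x\wedge(y\vee z)=x\wedge(x\vee y)\wedge(y\vee z)=x\wedge\bigl(y\vee((x\vee y)\wedge z)\bigr)=x\wedge\bigl(y\vee(x\wedge z)\bigr)=(x\wedge y)\vee(x\wedge z).
\]
Hence $(x\vee z)\wedge(y\vee z)=z\vee\bigl(x\wedge(y\vee z)\bigr)=z\vee(x\wedge y)$.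

A finite family $(x_i)$ of elements above an element $U$ is \emph{independent over $U$} if $x_i\wedge\bigvee_{l\ne i}x_l=U$ for all $i$; empty joins are read as $U$. Subspaces are independent over $0$ exactly when their sum is direct, and then we call them \emph{independent}.

\begin{lemma}\label{lem:indep}
\begin{itemize}
\item[(a)] If $(x_i)$ is independent over $U$, then $\bigvee_{I}x_i\wedge\bigvee_Jx_i=\bigvee_{I\cap J}x_i$ for all sets of indices $I,J$.
\item[(b)] If $(y_s)$ is independent over $U$ and each $y_s$ is the join of a family independent over $U$, then the union of these families is independent over $U$.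
\end{itemize}
\end{lemma}

\begin{proof}
(a) First let $I\cap J=\emptyset$ and use induction on $|I|$; the case $I=\emptyset$ is trivial. For $i\in I$ put $A=\bigvee_{I\setminus\{i\}}x_l$ and $B=\bigvee_Jx_l$. Then $(A\vee x_i)\wedge B\le(A\vee x_i)\wedge(A\vee B)=A\vee(x_i\wedge(A\vee B))=A$, so $(A\vee x_i)\wedge B\le A\wedge B=U$. In general put $C=\bigvee_{I\cap J}x_i$. Then $\bigvee_Ix_i\wedge\bigl(C\vee\bigvee_{J\setminus I}x_i\bigr)=C\vee\bigl(\bigvee_Ix_i\wedge\bigvee_{J\setminus I}x_i\bigr)=C$.

(b) Let $x$ belong to the family of $y_s$, let $A$ be the join of the rest of that family, and let $B=\bigvee_{r\ne s}y_r$. Then $x\wedge(A\vee B)\le y_s\wedge(A\vee B)=A\vee(y_s\wedge B)=A$, so $x\wedge(A\vee B)\le x\wedge A=U$.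
\end{proof}

Two facts of linear algebra will be used. First, subspaces $X,Y$ of a finite-dimensional space admit a \emph{compatible basis}, a basis of the space that contains bases of $X$, $Y$ and $X\cap Y$: extend a basis of $X\cap Y$ to bases of $X$ and of $Y$, whose union is a basis of $X+Y$, and extend once more. It follows that tensoring with a fixed vector space, $X\mapsto X\otimes W$, preserves sums and intersections. Second, two subspaces $X_1,X_2$ of the same dimension of a finite-dimensional $D$-space have a common complement. If they are proper, take $v_1\notin X_1$ and $v_2\notin X_2$; one of $v_1$, $v_2$, $v_1+v_2$ is a vector $v$ outside $X_1\cup X_2$, and we add $Dv$ to a common complement of $X_1+Dv$ and $X_2+Dv$, which exists by induction on the codimension.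

The maps from subspace lattices that we construct will preserve joins by design. The next lemma reduces the preservation of meets to pairs of one-dimensional subspaces and a single basis.

\begin{lemma}\label{lem:meets}
Let $V$ be a finite-dimensional space over a field $D$, let $K$ be a modular lattice, and let $\Psi:\mathcal L_D(V)\to K$ preserve joins. Put $U=\Psi(0)$ and assume:
\begin{itemize}
\item[(a)] $\Psi(Dx)\wedge\Psi(Dy)=U$ whenever $x,y$ are linearly independent;
\item[(b)] for some basis $(e_i)$ of $V$ the elements $\Psi(De_i)$ are independent over $U$.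
\end{itemize}
Then $\Psi$ preserves meets.
\end{lemma}

\begin{proof}
Call a basis \emph{good} if it has the property in (b). Let $(x_i)$ be good, $x_1'=x_1+\mu x_2$, $\psi_i=\Psi(Dx_i)$ and $\psi_1'=\Psi(Dx_1')$. Then $\psi_1'\vee\psi_2=\Psi(Dx_1+Dx_2)=\psi_1\vee\psi_2$, and $\psi_1'\wedge\psi_2=U$ by (a). The elements $\psi_1\vee\psi_2,\psi_3,\psi_4,\dots$ are independent over $U$ by Lemma~\ref{lem:indep}(a), so $(x_1',x_2,x_3,\dots)$ is good by Lemma~\ref{lem:indep}(b). Permuting and scaling basis vectors also preserves goodness. These operations connect any two bases, because elementary and diagonal matrices generate the general linear group, so every basis is good. Given $X,Y$, take a compatible basis $(x_i)$, with $X$ spanned by the $x_i$ for $i\in I$, $Y$ by those for $i\in J$, and $X\cap Y$ by those for $i\in I\cap J$. Lemma~\ref{lem:indep}(a) gives $\Psi(X)\wedge\Psi(Y)=\Psi(X\cap Y)$.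
\end{proof}

\section{Instability for $d\ge4$}\label{sec:unstable}

To show that $\bar M$ is infinite it suffices to find an infinite homomorphic image. The image we use consists of $F$-subspaces, not $E$-subspaces, of an $E$-vector space; this leaves room for an element that is not invariant under $E^\times$. For an $E$-space $W$ and an $F$-subspace $T\le W$, let $\mathcal F(T)$ be the smallest family of $F$-subspaces of $W$ that contains $0$ and $T$ and is closed under sums, intersections and the maps $A\mapsto\kappa A$ ($\kappa\in E^\times$).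

\begin{lemma}\label{lem:model}
Let $n\ge2$. If some prime quotient of $M=\mathcal L_E(E^n)$ is stable, then $\mathcal F(T)$ is finite for every $E$-space $W$ and every $F$-subspace $T\le W$.
\end{lemma}

\begin{proof}
Let $a/b$ be a stable prime quotient. Choose a basis $e_1,\dots,e_n$ of $E^n$ such that $a=b\oplus Ee_1$ and $b$ is spanned by some of $e_2,\dots,e_n$. Let $N$ be the modular lattice of all $F$-subspaces of $E^n\otimes_EW=\bigoplus_ie_i\otimes W$. The map $\rho(X)=X\otimes_EW$ is a homomorphism $M\to N$, and $t'=\rho(b)+e_1\otimes T$ satisfies $\rho(b)\le t'\le\rho(a)$. By freeness the sublattice $G$ of $N$ generated by $\rho(M)\cup\{t'\}$ is a homomorphic image of $\bar M$, so it is finite.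

Let $\mathcal A$ be the family of $F$-subspaces $A\le W$ with $e_1\otimes A\in G$. It is finite, closed under sums and intersections, and contains $0$. It contains $T$, because $t'\cap\rho(Ee_1)=e_1\otimes T+(\rho(b)\cap\rho(Ee_1))=e_1\otimes T$. Let $A\in\mathcal A$ and $\kappa\in E^\times$. A vector $e_1\otimes y+(e_1+\kappa e_2)\otimes w$ with $y\in A$ lies in $e_2\otimes W$ exactly when $w=-y$, and then it equals $-e_2\otimes\kappa y$. Therefore
\[
\bigl(e_1\otimes A+\rho(E(e_1+\kappa e_2))\bigr)\cap\rho(Ee_2)=e_2\otimes\kappa A\in G .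
\]
The same computation with $e_1,e_2$ interchanged and scalar $1$ gives $\bigl(e_2\otimes\kappa A+\rho(E(e_1+e_2))\bigr)\cap\rho(Ee_1)=e_1\otimes\kappa A\in G$. So $\kappa A\in\mathcal A$, and $\mathcal F(T)\subseteq\mathcal A$.
\end{proof}

The second coordinate is what makes multiplication by $\kappa$ a lattice operation; for $n=1$ the lattice $M$ is a chain and its prime quotient is stable.

\begin{example}\label{ex:small}
For $d=1$ we have $\mathcal F(T)=\{0,T\}$. Let $d=2$ and $\mu\in E\setminus F$, say $\mu^2=\xi+\eta\mu$ with $\xi,\eta\in F$. If $x=\mu y\in T\cap\mu T$ with $y\in T$, then $\mu x=\xi y+\eta x\in T$ and $\mu x\in\mu T$. So $T\cap\mu T$ is an $E$-subspace, and it is the largest $E$-subspace $T_0$ contained in $T$. Also $T+\mu T$ is the $E$-span $ET$. Hence $\mathcal F(T)$ consists of $0$, $T_0$, $ET$ and the finitely many translates $\kappa T$. For $d=3$ the first step already fails: if $W=E=F(\mu)$ and $T=F+F\mu$, then $T\cap\mu T=F\mu$ is not an $E$-subspace.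
\end{example}

For $d\ge4$ we build $T$ so that one fixed operation, iterated, reaches one new basis vector of $W$ at each step. The subspace $T$ will contain basis vectors $w_i$ and links $\mu w_i+\nu w_{i+1}$. Once $w_i$ has been reached, the link expresses $\nu w_{i+1}$ through $T$ and $\mu w_i$, so $w_{i+1}$ is reached. The difficulty is to exclude accidental relations that reach all $w_i$ at once. For this we need $\mu,\nu\in E$ such that
\begin{equation}\label{eq:star}
\nu\notin F,\quad\text{and }\mu,\ \mu\nu\text{ are $F$-linearly independent modulo }F+F\nu+F\nu^2 .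
\end{equation}
Condition \eqref{eq:star} forces $d\ge4$, since $1,\nu,\mu,\mu\nu$ are then independent over $F$. Conversely it can be met for every $d\ge4$. If $d\ge5$ and $E=F(\lambda)$, take $\nu=\lambda$ and $\mu=\lambda^3$; the elements $1,\lambda,\dots,\lambda^4$ are independent. If $d=4$, take $\nu\in\mathbb F_{p^2}\setminus F$ and $\mu\notin\mathbb F_{p^2}$. Then $F+F\nu+F\nu^2=\mathbb F_{p^2}$, and $\mu(\xi+\eta\nu)\in\mathbb F_{p^2}$ with $\xi,\eta\in F$ forces $\xi+\eta\nu=0$, so $\xi=\eta=0$.

\begin{proposition}\label{prop:chain}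
Assume \eqref{eq:star}. Let $W$ be the $E$-space with basis $w_0,w_1,\dots$, put $v_{-1}=\nu w_0$ and $v_i=\mu w_i+\nu w_{i+1}$ for $i\ge0$, and let $T$ be the $F$-span of all $w_i$ and all $v_i$. Then $\mathcal F(T)$ is infinite.
\end{proposition}

\begin{proof}
For an $F$-subspace $A\le W$ let $\sigma(A)=T\cap\nu^{-1}(T+\mu A)$. Put $A_0=0$ and $A_{k+1}=\sigma(A_k)$; all $A_k$ belong to $\mathcal F(T)$. Let $W_k$ be the $E$-span of the $w_i$ with $i<k$. We show that $w_k\in A_{k+1}$ and $A_k\le W_k$ for all $k\ge0$. Then $w_k\notin W_k\ge A_l$ for $l\le k$, so the $A_k$ are pairwise distinct.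

Since $w_0\in T$ and $\nu w_0=v_{-1}\in T$, we have $w_0\in A_1$. If $w_{k-1}\in A_k$, then $\nu w_k=v_{k-1}-\mu w_{k-1}\in T+\mu A_k$, so $w_k\in A_{k+1}$.

For the containment it suffices to show that $A\le W_k$ implies $\sigma(A)\le W_{k+1}$. Let $y\in\sigma(A)$, say $\nu y=y'+\mu z$ with $y,y'\in T$ and $z\in A$. Write $y=\sum\xi_iw_i+\sum\eta_iv_i$ and $y'=\sum\xi_i'w_i+\sum\eta_i'v_i$ with coefficients in $F$. The $w_i$-coordinate of $y$ is $\xi_i+\eta_i\mu+\eta_{i-1}\nu$. For $i\ge k$ the $w_i$-coordinate of $z$ vanishes, so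
\[
\xi_i\nu+\eta_i\mu\nu+\eta_{i-1}\nu^2=\xi_i'+\eta_i'\mu+\eta_{i-1}'\nu\qquad(i\ge k).
\]
Thus $\eta_i\mu\nu-\eta_i'\mu\in F+F\nu+F\nu^2$, and \eqref{eq:star} gives $\eta_i=\eta_i'=0$ for $i\ge k$. For $i\ge k+1$ the equation reduces to $\xi_i\nu=\xi_i'$, so $\xi_i=0$ because $\nu\notin F$. Hence the $w_i$-coordinate of $y$ vanishes for $i\ge k+1$, that is, $y\in W_{k+1}$.
\end{proof}

Theorem~\ref{thm:unstable} follows from Lemma~\ref{lem:model} and Proposition~\ref{prop:chain}.

\section{Linear maps acting on a modular lattice}\label{sec:transport}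

In the proof of Lemma~\ref{lem:model} a subspace was moved by joining it with the graph of a linear map and meeting with the target. This makes sense in any modular lattice that contains a subspace lattice. In this section $D$ is a finite field, $V$ is a $D$-space of dimension $n<\infty$, and $K$ is a modular lattice containing $\mathcal L_D(V)$ as a sublattice with the same $0$ and $1$. Intervals are taken in $K$.

\subsection{Transport along one map}

Let $Y,Z\le V$ with $Y\cap Z=0$ and let $\alpha:Y\to Z$ be linear. Put $\Gamma_\alpha=\{y-\alpha y:y\in Y\}$ and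
\[
\alpha_*x=(x\vee\Gamma_\alpha)\wedge Z\qquad(x\in[0,Y]).
\]

\begin{lemma}\label{lem:T}
\begin{itemize}
\item[(T0)] If $X\le Y$ is a subspace, then $\alpha_*X=\alpha X$.
\item[(T1)] The map $\alpha_*$ takes values in $[0,\alpha Y]$, does not depend on the codomain $Z$, preserves joins, satisfies $\alpha_*x=\alpha_*(x\vee\ker\alpha)$, and restricts to an isomorphism $[\ker\alpha,Y]\to[0,\alpha Y]$. If $\alpha$ is injective, then $(\alpha_*)^{-1}=(\alpha^{-1})_*$ for $\alpha^{-1}:\alpha Y\to Y$.
\item[(T2)] If $Y,Z,W$ are independent, $\alpha:Y\to Z$ and $\beta:Z\to W$, then $(\beta\alpha)_*=\beta_*\alpha_*$.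
\item[(T3)] If $Y_1\le Y$ is a subspace and $x\le Y_1$, then $\alpha_*x=(\alpha|_{Y_1})_*x$.
\item[(T4)] If $Y,Z,Z'$ are independent, $\alpha:Y\to Z$, $\alpha':Y\to Z'$, and $\delta=\alpha+\alpha':Y\to Z\oplus Z'$, then $\delta_*x\le\alpha_*x\vee\alpha'_*x$.
\end{itemize}
\end{lemma}

\begin{proof}
(T0) A vector $v+y-\alpha y$ with $v\in X$, $y\in Y$ lies in $Z$ exactly when $v+y\in Y\cap Z=0$, and then it equals $\alpha v$.

(T1) In $\mathcal L_D(V)$ we have $\Gamma_\alpha+Y=Y+\alpha Y=\Gamma_\alpha+\alpha Y$, $\Gamma_\alpha\cap Y=\ker\alpha$ and $\Gamma_\alpha\cap\alpha Y=0$. Since $x\vee\Gamma_\alpha\le Y+\alpha Y$ and $Z\cap(Y+\alpha Y)=\alpha Y$, we get $\alpha_*x=(x\vee\Gamma_\alpha)\wedge\alpha Y$, which does not involve $Z$. So $\alpha_*$ is the join-preserving map $x\mapsto x\vee\Gamma_\alpha=(x\vee\ker\alpha)\vee\Gamma_\alpha$ followed by the transposition $[\Gamma_\alpha,\Gamma_\alpha\vee\alpha Y]\to[0,\alpha Y]$. On $[\ker\alpha,Y]$ the first map is the transposition onto $[\Gamma_\alpha,\Gamma_\alpha\vee Y]$. If $\alpha$ is injective,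 then $\Gamma_{\alpha^{-1}}=\Gamma_\alpha$, and $(\alpha^{-1})_*$ is the composite of the two inverse transpositions.

(T2) Since $x\vee\Gamma_\alpha\le Y\vee Z$ and $(Y\vee Z)\wedge(Z\vee W)=Z$, we have $\alpha_*x=(x\vee\Gamma_\alpha)\wedge(Z\vee W)$. As $\Gamma_\beta\le Z\vee W$, modularity gives $\alpha_*x\vee\Gamma_\beta=(x\vee\Gamma_\alpha\vee\Gamma_\beta)\wedge(Z\vee W)$, so $\beta_*\alpha_*x=(x\vee\Gamma_\alpha\vee\Gamma_\beta)\wedge W$. A vector $y-\alpha y+z-\beta z$ lies in $Y+W$ exactly when $z=\alpha y$, so $(\Gamma_\alpha\vee\Gamma_\beta)\wedge(Y\vee W)=\Gamma_{\beta\alpha}$. Since $x\le Y\vee W$, modularity gives $(x\vee\Gamma_\alpha\vee\Gamma_\beta)\wedge(Y\vee W)=x\vee\Gamma_{\beta\alpha}$. Now meet with $W$.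

(T3) A vector $y-\alpha y$ lies in $Y_1+Z$ exactly when $y\in Y_1$, so $\Gamma_\alpha\wedge(Y_1\vee Z)=\Gamma_{\alpha|Y_1}$ and $(x\vee\Gamma_\alpha)\wedge(Y_1\vee Z)=x\vee\Gamma_{\alpha|Y_1}$. Meet with $Z$.

(T4) From $\Gamma_\delta\le\Gamma_\alpha\vee Z'$ we get $\delta_*x\le(x\vee\Gamma_\alpha\vee Z')\wedge(Z\vee Z')=Z'\vee\bigl((x\vee\Gamma_\alpha)\wedge(Z\vee Z')\bigr)$. Since $x\vee\Gamma_\alpha\le Y\vee Z$ and $(Y\vee Z)\wedge(Z\vee Z')=Z$, the right side is $Z'\vee\alpha_*x$. By symmetry $\delta_*x\le Z\vee\alpha'_*x$. Finally, $\alpha_*x\le Z$ and $\alpha'_*x\le Z'$ give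
\[
(Z'\vee\alpha_*x)\wedge(Z\vee\alpha'_*x)=\alpha_*x\vee\bigl(Z'\wedge(Z\vee\alpha_*'x)\bigr)=\alpha_*x\vee\alpha'_*x\vee(Z'\wedge Z)=\alpha_*x\vee\alpha'_*x .\qedhere
\]
\end{proof}

\subsection{Coherent families}

The map $\alpha_*$ is defined only when the domain and the image of $\alpha$ meet in $0$, and (T2) needs three independent subspaces. So an automorphism of a subspace, such as multiplication by a scalar, does not act directly. We route it through an auxiliary copy of the subspace and check that the result does not depend on the copy; this is why $V$ must be large.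

It helps to know what to expect. Let $A$ be a $D$-space and $K=\mathcal L_D(V\otimes A)$, with $X$ identified with $X\otimes A$. Then $\Gamma_\alpha\otimes A=\Gamma_{\alpha\otimes1}$, so $\alpha_*x=(\alpha\otimes1)x$ by the computation in (T0). Given a space $B$, a subspace $C\le B\otimes A$ yields an element $(\alpha\otimes1)C$ of $K$ for every linear map $\alpha:B\to V$, and $((\alpha+\beta)\otimes1)C\le(\alpha\otimes1)C+(\beta\otimes1)C$. Coherent families replace $C$ in a general $K$.

Let $B$ be a $D$-space of dimension $m\ge1$, assume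
\[
n\ge5m,
\]
and let $J$ be the set of injective linear maps $B\to V$. We say that $i\in J$ \emph{avoids} a subspace $X$ if $iB\cap X=0$. For any two subspaces of dimension at most $n-m$ some $i\in J$ avoids both: enlarge them to dimension $n-m$ and map $B$ onto a common complement.

For $j,j'\in J$ with $jB\cap j'B=0$ put $\theta^\circ_{j'j}=(j'j^{-1})_*$. By (T1) this is an isomorphism $[0,jB]\to[0,j'B]$ with inverse $\theta^\circ_{jj'}$. If moreover $i$ avoids $jB+j'B$, then $jB,iB,j'B$ are independent and (T2) gives
\begin{equation}\label{eq:triangle}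
\theta^\circ_{j'j}=\theta^\circ_{j'i}\,\theta^\circ_{ij}.
\end{equation}
For arbitrary $j,j'\in J$ choose $i$ avoiding $jB+j'B$ and define the isomorphism
\[
\theta_{j'j}=\theta^\circ_{j'i}\,\theta^\circ_{ij}:[0,jB]\to[0,j'B].
\]

\begin{lemma}\label{lem:theta}
The map $\theta_{j'j}$ does not depend on $i$, and it equals $\theta^\circ_{j'j}$ if $jB\cap j'B=0$. Moreover $\theta_{jj}=\mathrm{id}$, $\theta_{j''j'}\theta_{j'j}=\theta_{j''j}$, $\theta_{j'g,jg}=\theta_{j'j}$ for $g\in\mathrm{Aut}_D(B)$, and $\theta_{j'j}(jX)=j'X$ for subspaces $X\le B$.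
\end{lemma}

\begin{proof}
Let $i,i'$ avoid $jB+j'B$. Choose $i''$ avoiding $jB+j'B+iB$ and $jB+j'B+i'B$, which have dimension at most $3m\le n-m$. By \eqref{eq:triangle}, $\theta^\circ_{j'i}\theta^\circ_{ij}=\theta^\circ_{j'i''}\theta^\circ_{i''i}\theta^\circ_{ii''}\theta^\circ_{i''j}=\theta^\circ_{j'i''}\theta^\circ_{i''j}$, and the same holds with $i'$ in place of $i$. The second claim is \eqref{eq:triangle}. For the identity and composition rules compute all maps with one $i$ avoiding $jB+j'B+j''B$ and use $\theta^\circ_{ji}\theta^\circ_{ij}=\mathrm{id}$ and $\theta^\circ_{ij'}\theta^\circ_{j'i}=\mathrm{id}$. If $i$ avoids $jB+j'B$, then $ig$ avoids $jgB+j'gB$, and $(ig)(jg)^{-1}=ij^{-1}$, $(j'g)(ig)^{-1}=j'i^{-1}$. The last claim is (T0), applied twice.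
\end{proof}

A \emph{coherent family} is a family $h=(h_j)_{j\in J}$ with $h_j\in[0,jB]$ and $\theta_{j'j}h_j=h_{j'}$ for all $j,j'$. By Lemma~\ref{lem:theta}:
\begin{itemize}
\item a coherent family is determined by one member $h_{j_0}$, which can be any element of $[0,j_0B]$;
\item finite componentwise joins and meets of coherent families are coherent;
\item for a subspace $X\le B$ the family $(jX)_j$ is coherent;
\item for $g\in\mathrm{Aut}_D(B)$ the family $h^g=(h_{jg})_j$ is coherent.
\end{itemize}
We extend a coherent family to all $\alpha\in\mathrm{Hom}_D(B,V)$ by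
\[
h_\alpha=(\alpha j^{-1})_*h_j\in[0,\alpha B]\qquad\text{for any }j\in J\text{ avoiding }\alpha B .
\]
In particular $h_0=0$, and $h_j\le h'_j$ for all $j$ implies $h_\alpha\le h'_\alpha$ for all $\alpha$.

\begin{lemma}\label{lem:coherent}
Let $h$ be a coherent family, $\alpha,\beta\in\mathrm{Hom}_D(B,V)$ and $g\in\mathrm{Aut}_D(B)$.
\begin{itemize}
\item[(a)] $h_\alpha$ does not depend on $j$, and for $\alpha\in J$ it is the member of $h$ with index $\alpha$.
\item[(b)] $h_{\alpha+\beta}\le h_\alpha\vee h_\beta$.
\item[(c)] $(h^g)_\alpha=h_{\alpha g}$. In particular $h^g=h$ implies $h_{\alpha g}=h_\alpha$.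
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $j,j'$ avoid $\alpha B$, and choose $i$ avoiding $\alpha B+jB$ and $\alpha B+j'B$. Then $jB,iB,\alpha B$ are independent, so coherence and (T2) give $(\alpha i^{-1})_*h_i=(\alpha i^{-1})_*(ij^{-1})_*h_j=(\alpha j^{-1})_*h_j$, and the same holds for $j'$. If $\alpha\in J$, then $(\alpha j^{-1})_*h_j=\theta_{\alpha j}h_j$ is the member with index $\alpha$.

(b) We factor $\alpha+\beta$ as a diagonal map into two fresh copies of $B$ followed by a map that is $\alpha$ on one copy and $\beta$ on the other. Let $Z=\alpha B+\beta B$, of dimension at most $2m$. Since $n\ge5m$, there are $j,j_1,j_2\in J$ with $jB,j_1B,j_2B,Z$ independent; this is the only place where the full bound $5m$ is used. Let $\delta=j_1j^{-1}+j_2j^{-1}:jB\to j_1B\oplus j_2B$, and let $\gamma:j_1B\oplus j_2B\to Z$ be $\alpha j_1^{-1}$ on $j_1B$ and $\beta j_2^{-1}$ on $j_2B$. Then $\gamma\delta=(\alpha+\beta)j^{-1}$. By (T2), (T4) with coherence, (T1) and (T3),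
\[
h_{\alpha+\beta}=\gamma_*\delta_*h_j\le\gamma_*(h_{j_1}\vee h_{j_2})=(\alpha j_1^{-1})_*h_{j_1}\vee(\beta j_2^{-1})_*h_{j_2}=h_\alpha\vee h_\beta .
\]

(c) If $j$ avoids $\alpha B=\alpha gB$, so does $jg$, and $(h^g)_\alpha=(\alpha j^{-1})_*h_{jg}=\bigl(\alpha g(jg)^{-1}\bigr)_*h_{jg}=h_{\alpha g}$.
\end{proof}

\section{Splitting surjections onto $\mathcal L_E(E^n)$}\label{sec:split}

We prove Theorem~\ref{thm:split}. Let $V=F^n$ with $n\ge5d$, $V_E=E\otimes_FV\cong E^n$, $M=\mathcal L_E(V_E)$, and let $f:K\to M$ be a surjection with $K$ modular. We identify $v\in V$ with $1\otimes v\in V_E$. One-dimensional subspaces of $V_E$ are called \emph{points}, and subspaces of the form $X_E=E\otimes X$ with $X\le V$ are called \emph{rational}.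

\subsection{Lifting the rational subspaces}

The map $X\mapsto X_E$ embeds $\mathcal L_F(V)$ into $M$ as a sublattice. Theorem~\ref{thm:freese}, applied to the restriction of $f$ to the preimage of this sublattice, gives a homomorphism $\varepsilon:\mathcal L_F(V)\to K$ with $f\varepsilon(X)=X_E$; it is injective. This is where we need the base field $F$ to be prime. Replace $K$ by its sublattice $[\varepsilon(0),\varepsilon(V)]$, which still maps onto $M$ because $(k\vee\varepsilon(0))\wedge\varepsilon(V)$ has the same image as $k$. Identify $X$ with $\varepsilon(X)$. Section~\ref{sec:transport} now applies with $D=F$ and $B=E$, regarded as an $F$-space of dimension $m=d$.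

Transport is compatible with $f$. For $\alpha:Y\to Z$ and $x\in[0,Y]$ we have $(\Gamma_\alpha)_E=\Gamma_{1\otimes\alpha}$, so applying $f$ to the definition of $\alpha_*x$ and using (T0) in $M$ gives
\begin{equation}\label{eq:compat}
f(\alpha_*x)=(1\otimes\alpha)f(x),\qquad\text{hence}\qquad f(\theta_{j'j}x)=(1\otimes j'j^{-1})f(x).
\end{equation}

\subsection{One universal point}

It remains to lift the other subspaces, and we have only $F$-linear maps to move elements of $K$. They suffice, because every point of $V_E$ is the image of a single point of $E\otimes_FE$ under a map $1\otimes\alpha$ with $\alpha:E\to V$ $F$-linear. To see this, let $\mathrm{Tr}:E\to F$ be the trace; the bilinear form $(\kappa,\lambda)\mapsto\mathrm{Tr}(\kappa\lambda)$ is nondegenerate, so every $F$-linear functional on $E$ is $\mathrm{Tr}(\lambda\,\cdot\,)$ for a unique $\lambda$. For a finite-dimensional $F$-space $Y$ and $x=\sum\lambda_i\otimes y_i\in E\otimes_FY$ define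
\[
\hat x:E\to Y,\qquad\hat x(\kappa)=(\mathrm{Tr}\otimes1)(\kappa x)=\sum\mathrm{Tr}(\kappa\lambda_i)\,y_i .
\]
Taking for $(y_i)$ a basis of $Y$, we see that $x\mapsto\hat x$ is an $F$-linear isomorphism $E\otimes Y\to\mathrm{Hom}_F(E,Y)$. Scalars act on $E\otimes Y$ through the left factor. With $m_\mu:E\to E$ the multiplication by $\mu$, and $\beta:Y\to Y'$ any $F$-linear map, the formula gives
\[
\widehat{\mu x}=\hat x\,m_\mu,\qquad\widehat{(1\otimes\beta)x}=\beta\hat x .
\]
Let $\omega\in E\otimes_FE$ be the element with $\hat\omega=\mathrm{id}_E$. Then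
\begin{equation}\label{eq:omega}
(1\otimes\hat x)\,\omega=x,\qquad(1\otimes m_\mu)\,\omega=\mu\omega ,
\end{equation}
since both sides of the first equation correspond to $\hat x$ and both sides of the second to $m_\mu$. For a subspace $H\le Y$,
\begin{equation}\label{eq:support}
x\in H_E\iff\hat x(E)\le H:
\end{equation}
the forward implication is the formula for $\hat x$, and the converse is the first equation in \eqref{eq:omega}.

The plan is to lift the point $E\omega$ to a coherent family $k$ and to send $Ex$ to $k_{\hat x}$. An example shows the two defects of this naive lift and their cure.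

\begin{example}\label{ex:F4}
Let $F=\mathbb F_2$, $E=\mathbb F_4=\{0,1,\lambda,\lambda^2\}$ with $\lambda^2=\lambda+1$, and $n\ge10$. Here $\mathrm{Tr}(1)=0$ and $\mathrm{Tr}(\lambda)=\mathrm{Tr}(\lambda^2)=1$, and $\omega=\lambda^2\otimes1+1\otimes\lambda$, as one sees by evaluating $\hat\omega$ at $1$ and $\lambda$. For $x=e_1+\lambda e_2$ we have $\hat x(\kappa)=\mathrm{Tr}(\kappa)e_1+\mathrm{Tr}(\kappa\lambda)e_2$, so
\[
\hat x(1)=e_2,\qquad\hat x(\lambda)=e_1+e_2,\qquad\hat x(\lambda^2)=e_1 .
\]
Let $K=M\times\mathcal L_F(V)$, let $f$ be the first projection, and let $\varepsilon(X)=(X_E,X)$. By (T0), transport is computed componentwise by applying linear maps. So $k_j=\bigl(E(1\otimes j)\omega,\,Fj(1)\bigr)$ is a coherent family, and $k_{\hat y}=(Ey,F\hat y(1))$ for $y\in V_E$.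

First defect: the vectors $x,\lambda x,\lambda^2x$ span the same point, but their lifts have second components $Fe_2$, $F(e_1+e_2)$, $Fe_1$. We take the join of the three lifts and obtain $\pi(y)=(Ey,\hat y(E))$, which depends only on $Ey$.

Second defect: $\pi(x)\wedge\pi(e_1)=(Ex,Fe_1+Fe_2)\wedge(Ee_1,Fe_1)=(0,Fe_1)\ne0$, although $Ex\cap Ee_1=0$. We do not try to shrink the lifts. Instead we raise the bottom: let $U$ be the join of all such unwanted meets, here $U=(0,V)$, and send $Ey$ to $\pi(y)\vee U$. The result is the section $X\mapsto(X,V)$.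
\end{example}

\subsection{The invariant lift and its error}

Fix $j_0\in J$ and choose $k\in K$ with $f(k)=E(1\otimes j_0)\omega$. Since this point lies in $(j_0E)_E$, the element $k\wedge j_0E$ has the same image. Let $(k_j)$ be the coherent family with $k_{j_0}=k\wedge j_0E$; by \eqref{eq:compat}, $f(k_j)=E(1\otimes j)\omega$ for all $j$. Put
\[
h_j=\bigvee_{\mu\in E^\times}k_{jm_\mu}.
\]
The join is finite because $E$ is finite. The family $h$ is coherent and $h^{m_\nu}=h$ for $\nu\in E^\times$. Symmetrizing does not change the image: by \eqref{eq:omega}, $f(k_{jm_\mu})=E(1\otimes j)\mu\omega=E(1\otimes j)\omega$, so $f(h_j)=E(1\otimes j)\omega$.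

By \eqref{eq:support}, $\omega$ lies in no rational hyperplane of $E\otimes E$, because $\hat\omega(E)=E$. So the meets of $h_j$ with the hyperplanes of $jE$ are errors. We collect them in
\[
u_j=\bigvee_{\varphi}\bigl(h_j\wedge j(\ker\varphi)\bigr),
\]
where $\varphi$ runs over the nonzero $F$-linear functionals $E\to F$. This family is coherent, being a finite join of meets of coherent families, and $u_j\le h_j$. It satisfies $u^{m_\mu}=u$, because $h_{jm_\mu}=h_j$ and $m_\mu\ker\varphi=\ker(\varphi m_\mu^{-1})$. And $f(u_j)=0$, because $1\otimes j$ is injective and so $f(h_j\wedge j\ker\varphi)=(1\otimes j)\bigl(E\omega\cap(\ker\varphi)_E\bigr)=0$.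

For $x\in V_E$ put $\pi(x)=h_{\hat x}$ and $\pi_0(x)=u_{\hat x}$. By Lemma~\ref{lem:coherent}, for $\mu\in E^\times$,
\begin{equation}\label{eq:pi}
\pi(\mu x)=\pi(x),\qquad\pi(x+y)\le\pi(x)\vee\pi(y),\qquad\pi(x)\le\hat x(E),
\end{equation}
the same holds for $\pi_0$, and $\pi_0(x)\le\pi(x)$. By \eqref{eq:compat} and \eqref{eq:omega}, for $j$ avoiding $\hat x(E)$ we have $f(\pi(x))=(1\otimes\hat xj^{-1})E(1\otimes j)\omega=Ex$ and $f(\pi_0(x))=0$. Define, with finite joins,
\[
U=\bigvee_{x\in V_E}\pi_0(x),\qquad\pi'(x)=\pi(x)\vee U,\qquad\Psi(X)=\bigvee_{x\in X}\pi'(x)\quad(X\in M).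
\]
(In Example~\ref{ex:F4} the kernels $F,F\lambda,F\lambda^2$ span $E$, so $u_j=(0,jE)$ and $U=(0,V)$.) By \eqref{eq:pi}, $\Psi(0)=U$, $\Psi(Ex)=\pi'(x)$, and $\Psi$ preserves joins, since each element of $X+X'$ is a sum $x+x'$. Also $f(U)=0$, so $f\Psi(X)=X$. By \eqref{eq:support} and \eqref{eq:pi},
\begin{equation}\label{eq:below}
X\le H_E\ \Longrightarrow\ \Psi(X)\le H\vee U\qquad(X\in M,\ H\le V).
\end{equation}
It remains to show that $\Psi$ preserves meets.

\subsection{Meets}

Raising the bottom to $U$ removes the old errors but could create new ones, since $\pi(x)\wedge(H\vee U)$ may be larger than $\pi(x)\wedge H$. The next lemma shows that this does not happen. The reason is subadditivity of $\pi_0$: modulo a hyperplane $H$, all of $U$ is already contributed by $\pi_0(x)$, which lies below $\pi(x)$.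

\begin{lemma}\label{lem:hyperplane}
Let $H$ be a hyperplane of $V$ and $x\in V_E\setminus H_E$. Then $\pi'(x)\wedge(H\vee U)=U$. Consequently $\pi'(x)\wedge\Psi(X)=U$ for every $X\in M$ with $X\le H_E$.
\end{lemma}

\begin{proof}
Let $H=\ker\psi$ with $\psi:V\to F$, and let $\psi_E=1\otimes\psi:V_E\to E$, so that $H_E=\ker\psi_E$ and $\psi_E(x)\ne0$.

\emph{Step 1: $\pi(x)\wedge H\le\pi_0(x)$.} Let $Y=\hat x(E)$. The functional $\varphi=\psi\hat x=\mathrm{Tr}(\psi_E(x)\,\cdot\,)$ is nonzero. Let $j$ avoid $Y$ and let $\beta=\hat xj^{-1}:jE\to Y$. Then $\ker\beta=j(\ker\hat x)\le j(\ker\varphi)$ and $Y\cap H=\beta(j\ker\varphi)=\beta_*(j\ker\varphi)$ by (T0). By (T1), $\pi(x)=\beta_*(h_j\vee\ker\beta)\le Y$, and $\beta_*$ preserves meets on $[\ker\beta,jE]$. Hence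
\begin{align*}
\pi(x)\wedge H&=\beta_*\bigl((h_j\vee\ker\beta)\wedge j\ker\varphi\bigr)=\beta_*\bigl(\ker\beta\vee(h_j\wedge j\ker\varphi)\bigr)\\
&=\beta_*(h_j\wedge j\ker\varphi)\le\beta_*u_j=\pi_0(x).
\end{align*}

\emph{Step 2: $H\vee U=H\vee\pi_0(x)$.} Choose $e\in V$ with $\psi(e)=1$. Every $y\in V_E$ is $\psi_E(y)e+y'$ with $y'\in H_E$, and $\pi_0(y')\le H$ by \eqref{eq:support} and \eqref{eq:pi}. So $\pi_0(y)\le\pi_0(e)\vee H$, and $H\vee U=H\vee\pi_0(e)$. Also $\psi_E(x)e=x-x'$ with $x'\in H_E$ and $\psi_E(x)\neq0$, so $\pi_0(e)\le\pi_0(x)\vee H$.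

By the two steps and modularity, $\pi(x)\wedge(H\vee U)=\pi_0(x)\vee(\pi(x)\wedge H)=\pi_0(x)$, and therefore $\pi'(x)\wedge(H\vee U)=U\vee\bigl(\pi(x)\wedge(H\vee U)\bigr)=U$. The last statement follows from \eqref{eq:below} and $\Psi(X)\ge U$.
\end{proof}

Lemma~\ref{lem:hyperplane} separates two points when a rational hyperplane contains one and not the other. Such a hyperplane need not exist: in Example~\ref{ex:F4}, a rational subspace containing $e_1+\lambda e_2$ or $e_1+\lambda^2e_2$ contains $e_1$ and $e_2$, hence both points. We reduce to the separable situation by a central projection that carries one of the two points to a rational point (Figure~\ref{fig:proj}).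

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (-0.6,0)--(4.7,0) node[right]{$l$};
\draw (-0.4,-0.4)--(2.7,2.7) node[right]{$l'$};
\draw[dashed] (1,3)--(4,0);
\draw[dashed] (1,3)--(1,0);
\fill (0,0) circle (1.6pt) node[above left]{$y'$};
\fill (1,0) circle (1.6pt) node[below]{$y$};
\fill (4,0) circle (1.6pt) node[below]{$x$};
\fill (1,1) circle (1.6pt) node[above left]{$y''$};
\fill (2,2) circle (1.6pt) node[right=3pt]{$e_n$};
\fill (1,3) circle (1.6pt) node[above]{$c$};
\end{tikzpicture}
\caption{The projective plane spanned by $x$, $y'$, $e_n$; a vector labels the point that it spans. Projection from the center $c=x-e_n$ maps the line $l$ onto the line $l'$, sending $x$ to the rational point $e_n$ and $y$ to $y''$.}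
\label{fig:proj}
\end{figure}

\begin{lemma}\label{lem:points}
If $x,y\in V_E$ are linearly independent over $E$, then $\pi'(x)\wedge\pi'(y)=U$.
\end{lemma}

\begin{proof}
The subspace $V_1=\hat x(E)+\hat y(E)$ has dimension at most $2d<n$, and $x,y\in(V_1)_E$ by \eqref{eq:support}. Choose an $F$-basis $e_1,\dots,e_n$ of $V$ with $V_1\le Fe_1+\dots+Fe_{n-1}$. Let $H_i$ be the span of the $e_l$ with $l\ne i$, and write $z_i\in E$ for the $i$th coordinate of $z\in V_E$, so that $z\in(H_i)_E$ means $z_i=0$. Then $x_n=y_n=0$, and some $2\times2$ minor of the coordinates of $x,y$ is nonzero. After renumbering $e_1,\dots,e_{n-1}$ we have $x_1y_2-x_2y_1\ne0$ and $x_1\ne0$, and after scaling $x$, which does not change $\pi'(x)$, we have $x_1=1$. Put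
\[
y'=y-y_1x,\qquad c=x-e_n,\qquad l=Ex+Ey',\qquad l'=Ee_n+Ey' .
\]
Then $y'_1=0$, $y'_2=y_2-y_1x_2\ne0$, $x,y\in l$, and $l+Ec=Ex+Ey'+Ee_n=l'+Ec$. Since $l\le(H_n)_E$ and $c_n=-1$, Lemma~\ref{lem:hyperplane} gives $\pi'(c)\wedge\Psi(l)=U$. Since $l'\le(H_1)_E$ and $c_1=1$, it gives $\pi'(c)\wedge\Psi(l')=U$. Also $\Psi(l)\vee\pi'(c)=\Psi(l')\vee\pi'(c)$, as $\Psi$ preserves joins. By (M1), applied twice,
\[
\tau(s)=(s\vee\pi'(c))\wedge\Psi(l')
\]
is an isomorphism $[U,\Psi(l)]\to[U,\Psi(l')]$. If $z\in l$, $z''\in l'$ and $Ez+Ec=Ez''+Ec$, then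
\[
\tau\pi'(z)=\bigl(\pi'(z'')\vee\pi'(c)\bigr)\wedge\Psi(l')=\pi'(z'')\vee\bigl(\pi'(c)\wedge\Psi(l')\bigr)=\pi'(z'').
\]
Thus $\tau\pi'(x)=\pi'(e_n)$, and $\tau\pi'(y)=\pi'(y'')$ for $y''=y-y_1c=y'+y_1e_n\in l'$. Now $y''_2=y'_2\ne0$ and $e_n\in(H_2)_E$, so $\pi'(y'')\wedge\pi'(e_n)=U$ by Lemma~\ref{lem:hyperplane}. Applying $\tau^{-1}$ gives the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:split}]
Let $(e_i)$ be an $F$-basis of $V$, which is also an $E$-basis of $V_E$, and let $H_i$ be the $F$-span of the $e_l$ with $l\ne i$. Then $\bigvee_{l\ne i}\pi'(e_l)=\Psi((H_i)_E)$, whose meet with $\pi'(e_i)$ is $U$ by Lemma~\ref{lem:hyperplane}. So the elements $\Psi(Ee_i)$ are independent over $U$. Together with Lemma~\ref{lem:points}, this verifies the hypotheses of Lemma~\ref{lem:meets} for $\Psi:\mathcal L_E(V_E)\to K$. Hence $\Psi$ is a lattice homomorphism with $f\Psi=\mathrm{id}_M$, and $\Psi(M)$ is a finite sublattice of $K$ that $f$ maps onto $M$.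
\end{proof}

Corollary~\ref{cor:main} follows from Theorems~\ref{thm:split} and~\ref{thm:unstable}; for the example take $p=2$, $d=4$, $n=20$.

\section{Stability for $d\le2$}\label{sec:stable}

We prove Theorem~\ref{thm:stable}. Let $d\le2$, $n\ge5$, $V=E^n$, $M=\mathcal L_E(V)$, let $a/b$ be a prime quotient of $M$, and let $K=\bar M$. The lattice $K$ has the same $0$ and $1$ as $M$, since its generators lie between them. Choose $e_1$ with $a=b\oplus Ee_1$ and put $t^\circ=t\wedge Ee_1$. By modularity $b\vee t^\circ=t\wedge(b\vee Ee_1)=t$, so $K$ is generated by $M\cup\{t^\circ\}$.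

We apply Section~\ref{sec:transport} with $D=B=E$ and $m=1$; this is where $n\ge5$ is used. Identify $\alpha\in\mathrm{Hom}_E(E,V)$ with the vector $x=\alpha(1)$. Then $J$ is the set of nonzero vectors, a coherent family $w$ has $w_0=0$, $w_x\le Ex$ and $w_{x+y}\le w_x\vee w_y$, and $(w_{\mu x})_x$ is coherent for $\mu\in E^\times$. Moreover
\begin{equation}\label{eq:prime}
w_{\xi x}=w_x\qquad(\xi\in F^\times):
\end{equation}
as $F$ is a prime field, $\xi x$ is a sum of copies of $x$, so $w_{\xi x}\le w_x$, and $\xi^{-1}$ gives the reverse inequality.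

Let $(t_x)$ be the coherent family with $t_{e_1}=t^\circ$. In the model of Lemma~\ref{lem:model}, $t_x$ plays the role of $x\otimes T$, and Example~\ref{ex:small} suggests bracketing it between the analogues of $T_0$ and $ET$. Put
\[
s_x=\bigwedge_{\mu\in E^\times}t_{\mu x},\qquad r_x=\bigvee_{\mu\in E^\times}t_{\mu x},\qquad S=\bigvee_{x\in V}s_x,\qquad R=\bigvee_{x\in V}r_x .
\]
The families $s\le t\le r$ are coherent, $s_{\mu x}=s_x$ and $r_{\mu x}=r_x$ for $\mu\in E^\times$, and $S\le R$. For $F$-subspaces $Z\le V$ put $\Phi(Z)=\bigvee_{x\in Z}t_x$ and $\Phi'(Z)=\Phi(Z)\vee S$. By subadditivity both maps preserve joins on $\mathcal L_F(V)$; also $\Phi'(0)=S$, and $\Phi'(Fx)=t_x\vee S$ by \eqref{eq:prime}. We shall see that an element of $K$ is described by three data: an $E$-subspace below $S$, an $F$-subspace between $S$ and $R$, and an $E$-subspace above $R$.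

\begin{lemma}\label{lem:SR}
For $X,X'\in M$ we have $X\wedge S=\bigvee_{x\in X}s_x$ and $X\wedge R=\Phi(X)$. The maps $X\mapsto X\wedge S$ and $X\mapsto X\wedge R$ preserve joins on $M$, and $(X\vee R)\wedge(X'\vee R)=(X\cap X')\vee R$. For every $E$-basis $(e_i)$ of $V$ we have $S=\bigvee_is_{e_i}$, and the elements $r_{e_i}\vee S$ are independent over $S$.
\end{lemma}

\begin{proof}
Let $(e_i)$ be an $E$-basis with $X=Ee_1+\dots+Ee_k$. Subadditivity and invariance give $S=\bigvee_is_{e_i}$ and $\bigvee_{x\in X}s_x=\bigvee_{i\le k}s_{e_i}$. Since $s_{e_i}\le Ee_i$, modularity gives $X\wedge S=\bigvee_{i\le k}s_{e_i}\vee\bigl(X\wedge\bigvee_{i>k}s_{e_i}\bigr)=\bigvee_{i\le k}s_{e_i}$. The argument uses only coherence and invariance, so it also gives $X\wedge R=\bigvee_{x\in X}r_x$, which is $\Phi(X)$ because $X$ is closed under $E^\times$. By subadditivity these expressions preserve joins in $X$, and the identity for $X\vee R$ follows from (M3). For the last claim let $R_i=\bigvee_{l\ne i}r_{e_l}$. Then $S\vee R_i=s_{e_i}\vee R_i$ since $s\le r$,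 and $r_{e_i}\wedge R_i\le Ee_i\cap\sum_{l\ne i}Ee_l=0$, so
\[
(r_{e_i}\vee S)\wedge(R_i\vee S)=S\vee\bigl(r_{e_i}\wedge(s_{e_i}\vee R_i)\bigr)=S\vee s_{e_i}\vee(r_{e_i}\wedge R_i)=S .\qedhere
\]
\end{proof}

The hypothesis $d\le2$ enters only in the next lemma. Part (a) is the abstract form of $T\cap\mu T=T_0$ in Example~\ref{ex:small}.

\begin{lemma}\label{lem:d2}
\begin{itemize}
\item[(a)] If $\mu\in E\setminus F$, then $t_x\wedge t_{\mu x}=s_x$.
\item[(b)] If $x,y\in V$ are linearly independent over $F$, then $(t_x\vee S)\wedge(t_y\vee S)=S$.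
\item[(c)] $\Phi'$ preserves meets on $\mathcal L_F(V)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Here $d=2$. The family $w_x=t_x\wedge t_{\mu x}$ is coherent, and $w_x\le t_x$, $w_{\mu^{-1}x}\le t_x$. Every $\nu\in E$ is $\xi+\eta\mu^{-1}$ with $\xi,\eta\in F$, so $w_{\nu x}\le w_x\vee w_{\mu^{-1}x}\le t_x$ by subadditivity and \eqref{eq:prime}. Replacing $x$ by $\nu^{-1}x$ gives $w_x\le t_{\nu^{-1}x}$ for all $\nu\in E^\times$, that is, $w_x\le s_x$. The reverse inequality holds by the definition of $s_x$.

(b) If $x,y$ are independent over $E$, extend them to an $E$-basis and use $t\le r$ and Lemma~\ref{lem:SR}. Otherwise $y=\mu x$ with $\mu\notin F$. Extend $x$ to an $E$-basis and let $S''$ be the join of the $s_e$ over the other basis vectors $e$, so that $S=s_x\vee S''$ and $Ex\wedge S''=0$. From $s_x\le t_y\le Ex$ we get $t_y\vee S=t_y\vee S''$ and $Ex\wedge(t_y\vee S'')=t_y$. Since $t_x\le Ex$, it follows that $t_x\wedge(t_y\vee S)=t_x\wedge t_y=s_x$ by (a). Hence $(t_x\vee S)\wedge(t_y\vee S)=S\vee\bigl(t_x\wedge(t_y\vee S)\bigr)=S$.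

(c) We apply Lemma~\ref{lem:meets} to $\Phi'$ over the field $F$; its condition (a) is part (b). Let $(e_i)$ be an $E$-basis of $V$. If $d=1$, then $r=t$ by \eqref{eq:prime}, and its condition (b) is the last claim of Lemma~\ref{lem:SR}. If $d=2$ and $E=F+F\lambda$, then $r_{e_i}=t_{e_i}\vee t_{\lambda e_i}$ by subadditivity and \eqref{eq:prime}. So $r_{e_i}\vee S$ is the join of $t_{e_i}\vee S$ and $t_{\lambda e_i}\vee S$, which are independent over $S$ by (b). By Lemmas~\ref{lem:SR} and~\ref{lem:indep}(b), the $F$-basis $(e_i,\lambda e_i)_i$ satisfies condition (b).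
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:stable}]
For $X\le Z\le Y$ with $X,Y\in M$ and $Z\in\mathcal L_F(V)$ put
\[
g(X,Z,Y)=X\vee\Phi(Z)\vee(Y\wedge S),
\]
and let $G$ be the finite set of these elements. It contains each $X=g(X,X,X)\in M$, because $\Phi(X)\le X$, and it contains $g(0,Fe_1,Ee_1)=t_{e_1}\vee s_{e_1}=t^\circ$. It is closed under joins: $g(X,Z,Y)\vee g(X',Z',Y')=g(X+X',Z+Z',Y+Y')$, since $\Phi$ and $Y\mapsto Y\wedge S$ preserve joins. It remains to prove closure under meets; then $G=K$ and $\bar M$ is finite.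

Let $g=g(X,Z,Y)$. We have $\Phi(X)\le\Phi(Z)\le\Phi(Y)=Y\wedge R$ and $S\le R$. Hence $\Phi(Z)\vee(Y\wedge S)\le R$, and Lemma~\ref{lem:SR} with modularity gives
\[
g\vee R=X\vee R,\qquad g\wedge R=(X\wedge R)\vee\Phi(Z)\vee(Y\wedge S)=\Phi(Z)\vee(Y\wedge S).
\]
From the second formula,
\[
(g\wedge R)\vee S=\Phi'(Z),\qquad g\wedge S=(g\wedge R)\wedge S=(\Phi(Z)\wedge S)\vee(Y\wedge S)=Y\wedge S .
\]
Let $g'=g(X',Z',Y')$, $z=g\wedge g'$ and $z'=g(X\cap X',Z\cap Z',Y\cap Y')$. Then $z'\le z$, since $g(\cdot,\cdot,\cdot)$ is monotone in each argument. The formulas above, Lemma~\ref{lem:d2}(c) and Lemma~\ref{lem:SR} give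
\begin{align*}
z\wedge S&=Y\wedge Y'\wedge S=z'\wedge S,\\
(z\wedge R)\vee S&\le\Phi'(Z)\wedge\Phi'(Z')=\Phi'(Z\cap Z')=(z'\wedge R)\vee S,\\
z\vee R&\le(X\vee R)\wedge(X'\vee R)=(X\cap X')\vee R=z'\vee R ,
\end{align*}
and both inequalities are equalities because $z'\le z$. The elements $z'\wedge R\le z\wedge R$ have the same meet and the same join with $S$, so they are equal by (M2). Then $z'\le z$ have the same meet and the same join with $R$, so $z=z'\in G$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Freese}
R. Freese, \emph{Projective geometries as projective modular lattices}, Trans. Amer. Math. Soc. 251 (1979), 329--342.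

\bibitem{Remarks}
\emph{Remarks on finitely projected modular lattices}, \texttt{https://core.ac.uk/download/147064198.pdf}.

\end{thebibliography}
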